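\title{The largest city in a critical spatial model of city growth}

\begin{abstract}
Immigrants arrive one at a time at uniform random points of the cube $[0,1]^d$. Each of them either founds a new city or joins the city of greatest influence at the point of arrival, where a city of population $n$ has influence $c_0nr^{-\beta}$ at distance $r$. For $\beta>d$ we prove that almost surely the largest city at time $t$ has population $t(\log t)^{-d/\beta}$ up to a power of $\log\log t$, and we determine to the same accuracy the number of cities, their spacing and the minimal influence. For $d=2$ this proves a conjecture on the just sublinear growth of the largest city.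
\end{abstract}

\section{The model and the result}\label{sec:intro}

Fix a dimension $d\ge1$ and parameters $c_0,\alpha,\beta\in(0,\infty)$. At each time $t=1,2,3,\dots$ there are finitely many cities, at positions $x_j\in[0,1]^d$, with populations $N_j(t)\ge1$ and total population $\sum_jN_j(t)=t$. A city of population $n$ has influence $c_0n^\alpha\rho^{-\beta}$ at distance $\rho$. The influence at a point $y\in[0,1]^d$ is
\[
I(y,t)=c_0\max_jN_j(t)^\alpha|y-x_j|^{-\beta},
\]
and the \emph{sphere of influence} $\Omega_j(t)$ of city $j$ is the set of points $y$ at which $j$ attains the maximum. At time $1$ there is one city, of population $1$, at a uniform random point. At time $t+1$ an immigrant arrives at a uniform random point $U$, independent of the past. Given the past and $U$,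
\begin{itemize}
\item with probability $1/(1+I(U,t))$ the immigrant founds a new city at $U$ with population $1$;
\item with probability $I(U,t)/(1+I(U,t))$ the immigrant joins the city $j$ with $U\in\Omega_j(t)$, and $N_j$ increases by $1$.
\end{itemize}
Ties have probability zero and may be broken arbitrarily. Let $K(t)$ be the number of cities and $N_{(1)}(t)=\max_jN_j(t)$ the population of the largest one.

Two effects compete. A large city has a large sphere of influence and so grows fast; but new cities appear wherever the influence is weak, and they take territory from the old ones. For the planar model with $\alpha=1$ and $\beta>2$ it is conjectured in \cite{notes} that the largest city grows just sublinearly: $N_{(1)}(t)=t\,(\log t)^{-2/\beta\pm o(1)}$, that is,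
\begin{equation}\label{eq:conj}
\lim_{t\to\infty}\frac{\log\big(N_{(1)}(t)/t\big)}{\log\log t}=-\frac2\beta\qquad\text{almost surely.}
\end{equation}
(In \cite{notes} the exponent is printed as $1-2/\beta$. This is incompatible with $N_{(1)}(t)\le t$ and with the description there of the growth rate as ``just sublinear''. The exponent $1-2/\beta$ belongs to the maximal influence $I^*(t)$ in the heuristics of \cite{notes}, and the corresponding heuristic for the largest city gives $-2/\beta$.)

We prove \eqref{eq:conj} in a stronger form: in every dimension, and with the error $(\log t)^{o(1)}$ replaced by a power of $\log\log t$.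

\begin{theorem}\label{thm:main}
Let $d\ge1$, $c_0>0$, $\alpha=1$, $\beta>d$, and put $\sigma=d/\beta\in(0,1)$. There is $\Gamma=\Gamma(d,\beta)<\infty$ such that almost surely, for all large $t$:
\begin{enumerate}
\item[(i)] $(\log t)^{-\sigma}(\log\log t)^{-\Gamma}\le N_{(1)}(t)/t\le(\log t)^{-\sigma}(\log\log t)^{\Gamma}$;
\item[(ii)] $(\log t)^{\sigma}(\log\log t)^{-\Gamma}\le K(t)\le(\log t)^{\sigma}(\log\log t)^{\Gamma}$;
\item[(iii)] $t(\log t)^{1-\sigma}(\log\log t)^{-\Gamma}\le\inf_yI(y,t)\le t(\log t)^{1-\sigma}(\log\log t)^{\Gamma}$;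
\item[(iv)] every ball centered in $[0,1]^d$ of radius $(\log t)^{-1/\beta}(\log\log t)^\Gamma$ contains a city, and every ball of radius $(\log t)^{-1/\beta}$ contains at most $(\log\log t)^\Gamma$ cities;
\item[(v)] the cities of population less than $t(\log t)^{-\sigma}(\log\log t)^{-\Gamma}$ together contain at most a fraction $1/\log\log t$ of the population.
\end{enumerate}
\end{theorem}

Taking logarithms in (i) and dividing by $\log\log t$ gives a limit $-d/\beta$, because $\log\log\log t/\log\log t\to0$. For $d=2$ this is \eqref{eq:conj}, so the conjecture is true. We do not address whether the powers of $\log\log t$ can be removed.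

\section{What to expect}\label{sec:heur}

For $\alpha=1$ the natural variables are the \emph{shares} $p_j(t)=N_j(t)/t$, which sum to $1$, the volumes $A_j(t)=|\Omega_j(t)|$, which also sum to $1$, and the \emph{normalized influence}
\[
G(y,t)=\max_jp_j(t)|y-x_j|^{-\beta}\in(0,\infty],\qquad\text{so that}\quad I=c_0tG .
\]
Apart from these definitions, nothing in this section is used in the proof.

\subsection{Why $\alpha=1$ is critical}
While there is a single city, at $x$, its population is $t$. All points are within distance $\sqrt d$ of $x$, and at least half of the cube is at distance more than $1/4$ from $x$. So the probability $\lambda_t<1$ that the next immigrant founds a city satisfies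
\[
\frac1{2(1+c_04^\beta t^\alpha)}\le\lambda_t\le\frac{d^{\beta/2}}{c_0t^\alpha}.
\]
The first city stays alone forever with probability $\prod_t(1-\lambda_t)$ given $x$, which is positive for $\alpha>1$ and zero for $\alpha\le1$. At $\alpha=1$ the series $\sum\lambda_t$ diverges only logarithmically. More generally, for $\alpha=1$ the probability of founding a city near $y$ is about $dy/(c_0tG(y,t))$, and $G$ depends only on the shares. The natural clock is therefore $\log t$, with $1/t$ as the length of one step.

\subsection{Guessing the exponents}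
Suppose that the $K$ cities have comparable shares $1/K$ and are evenly spread, with spacing $K^{-1/d}$. At a typical point $G$ is then of order $K^{-1}K^{\beta/d}=K^{1/\sigma-1}$, so $dK/d\log t$ is of order $K^{1-1/\sigma}$, and $K^{1/\sigma}$ grows like $\log t$. This gives $K\approx(\log t)^\sigma$, populations $t(\log t)^{-\sigma}$, spacing $(\log t)^{-1/\beta}$ and influence $t(\log t)^{1-\sigma}$, which are the orders in Theorem~\ref{thm:main}. The guess rests on two assumptions: that shares equalize, and that cities spread evenly. The smallest example shows why the first should hold exactly when $\beta>d$.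

\subsection{Two cities on an interval}\label{sec:toy}
Let $d=1$, place two cities at $0$ and $1$ with shares $p$ and $1-p$, and switch off the founding of cities. The city at $0$ owns $[0,A]$, where $pA^{-\beta}=(1-p)(1-A)^{-\beta}$, that is,
\[
\frac A{1-A}=\Big(\frac p{1-p}\Big)^{\sigma},\qquad A=A(p)=\frac{p^\sigma}{p^\sigma+(1-p)^\sigma},\qquad\sigma=\frac1\beta .
\]
In one step the share moves from $p$ to $(tp+\xi)/(t+1)$ with $\mathbb E\xi=A$, so its expected increment is $(A-p)/(t+1)$. For $p<\frac12$ we have $A>p$ if $\sigma<1$, $A=p$ if $\sigma=1$ and $A<p$ if $\sigma>1$. Thus for $\beta>d$ the smaller city gains on average, for $\beta=d$ the share is a martingale, and for $\beta<d$ the smaller city loses on average. The same exponent appears in every dimension: against a background influence $g$, a city of share $p$ can own only points within distance $(p/g)^{1/\beta}$, a ball whose volume is proportional to $p^\sigma$. This is much more than $p$ when $p$ is small and less than $p$ when $p$ is large.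

What matters is how fast a newborn city catches up. Take $\beta=2$, so that $A(p)\ge\sqrt{p/2}$ because $\sqrt p+\sqrt{1-p}\le\sqrt2$. Let the city at $0$ have population $1$ at time $s$, and cut $[s,2s]$ into $L$ windows of length $s/L$. If the population is $q_ks$ at the start of a window, then $p\ge q_k/2$ throughout the window, and the expected number of arrivals in it is at least $(s/L)\sqrt{q_k}/2$. Replacing random counts by these means and keeping only the arrivals of the last window, we get
\[
q_0=\frac1s,\qquad q_{k+1}=\sqrt{q_*q_k}\quad\text{with }q_*=\frac1{4L^2},\qquad\text{so}\quad q_k=q_*\,(q_*s)^{-2^{-k}} .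
\]
Each window halves the logarithmic distance to the fixed point $q_*$. If $s\le e^S$ and $2^L\ge eS$, then $q_L\ge q_*e^{-1/e}>q_*/2$. A city born with share $e^{-S}$ reaches share of order $(\log S)^{-2}$ while time only doubles. The counts are large from the first window on, since $q_1s=\sqrt{q_*s}$, so they concentrate. This iteration is the engine of the proof, and the $L\approx\log\log t$ windows are one source of the powers of $\log\log t$ in the theorem.

\subsection{Order of the proof}
We fix a time horizon $e^S$ and prove statements whose failure probabilities are summable over integers $S$. Section~\ref{sec:growth} turns the iteration above into a lemma: soon after a city is founded, $G$ is large around it. Large $G$ suppresses founding, which bounds $K$ from above and hence $N_{(1)}\ge t/K$ from below (Section~\ref{sec:crowd}). Section~\ref{sec:voids}, the hardest step, shows that there are no large empty regions. Then $G$ is large everywhere, which confines every sphere of influence to a small ball and forces large shares to decay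 (Section~\ref{sec:upper}). The remaining items follow in Section~\ref{sec:rest}.

\section{Tools and conventions}\label{sec:tools}

From now on $\alpha=1$ and $\beta>d$. Let $\mathcal F_t$ be the $\sigma$-field of the history up to time $t$. Almost surely the cities have distinct positions and no immigrant arrives at a point with a rational coordinate; we discard the null event on which this fails. The points at which two given cities tie lie on a sphere or a hyperplane, a null set. We call the earliest founded maximizer in the definition of $G(y,t)$ the \emph{owner} of $y$, and let $\Omega_j(t)$ be the set of points owned by $j$, so that these sets partition the cube. For $1/r$ an integer, an \emph{$r$-cube} is one of the $r^{-d}$ closed cubes of side $r$ of the grid partition of $[0,1]^d$; every city lies in exactly one of them. Balls $B(z,\rho)$ are closed, $v_d$ is the volume of the unit ball, and $a_d=2^{-d}v_d\le1$. Times are integers.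

Near a city $G$ is large for a trivial reason, however small the city is. To measure influence on the scale $r>0$ we truncate the distance:
\[
G_r(z,t)=\max_jp_j(t)\,(|x_j-z|\vee r)^{-\beta}.
\]
For $Q\subset[0,1]^d$ let $\lambda_t(Q)$ be the conditional probability, given $\mathcal F_t$, that the step $t\to t+1$ founds a city in $Q$.

\begin{lemma}\label{lem:det}
Let $y,z\in[0,1]^d$, $r>0$ and $t'\le t$.
\begin{enumerate}
\item[(a)] $\lambda_t(Q)=\int_Q\frac{dy}{1+c_0tG(y,t)}\le\frac1{c_0t}\int_Q\frac{dy}{G(y,t)}$, and $\lambda_t(Q)\ge\frac1{2c_0t}\int_Q\frac{dy}{G(y,t)}$ if $c_0tG(\cdot,t)\ge1$ on $Q$.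
\item[(b)] $G(y,t)\ge d^{-\beta/2}/K(t)$.
\item[(c)] $G(y,t)\ge(t'/t)\,G(y,t')$.
\item[(d)] $G(y,t)\ge(1+|y-z|/r)^{-\beta}G_r(z,t)$.
\item[(e)] $|B(z,\rho)\cap[0,1]^d|\ge a_d\rho^d$ for $\rho\le\frac12$.
\end{enumerate}
\end{lemma}

\begin{proof}
Part (a) is the definition of the model. For (b), some share is at least $1/K(t)$ and all distances are at most $\sqrt d$. For (c), $tG(y,t)=\max_jN_j(t)|y-x_j|^{-\beta}$ is nondecreasing, since cities persist and populations do not decrease. For (d), $|y-x_j|\le|y-z|+|x_j-z|\le(1+|y-z|/r)(|x_j-z|\vee r)$. For (e), in each coordinate direction $z$ is at distance at least $\frac12$ from one of the two faces, so one of the $2^d$ orthants of the ball lies in the cube.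
\end{proof}

Almost all randomness is handled by comparing a number of events with the sum of their conditional probabilities.

\begin{lemma}\label{lem:count}
Let $s<s'$ be integers. For $s\le t<s'$ let $\xi_{t+1}\in\{0,1\}$ be $\mathcal F_{t+1}$-measurable and $\lambda_t=\mathbb E[\xi_{t+1}\mid\mathcal F_t]$. Sums are over $s\le t<s'$, and $a,k>0$ are $\mathcal F_s$-measurable.
\begin{enumerate}
\item[(a)] If $k>a$, then $\mathbb P(\sum\xi_{t+1}\ge k,\ \sum\lambda_t\le a\mid\mathcal F_s)\le(ea/k)^k$.
\item[(b)] $\mathbb P(\sum\xi_{t+1}\le a/2,\ \sum\lambda_t\ge a\mid\mathcal F_s)\le e^{-a/8}$.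
\item[(c)] If $\tau$ is the first time $t+1$ with $\xi_{t+1}=1$, and $\tau=\infty$ if there is none, then $\mathbb P(\sum_{t<\tau}\lambda_t\ge a+1\mid\mathcal F_s)\le e^{-a}$.
\end{enumerate}
\end{lemma}

\begin{proof}
For real $\theta$ we have $\mathbb E[e^{\theta\xi_{t+1}}\mid\mathcal F_t]=1+(e^\theta-1)\lambda_t\le\exp((e^\theta-1)\lambda_t)$, so $\exp\big(\theta\sum\xi_{t+1}-(e^\theta-1)\sum\lambda_t\big)$ has conditional expectation at most $1$. For (a) take $e^\theta=k/a$: on the event the exponential is at least $(k/a)^ke^{-(k-a)}\ge(k/(ea))^k$, and Markov's inequality applies. For (b) take $e^\theta=\frac12$: on the event the exponent is at least $a(1-\log2)/2>a/8$.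

For (c), $M_t=\mathbf 1\{\tau>t\}\exp(\sum_{s\le u<t}\lambda_u)$ is a nonnegative supermartingale with $M_s=1$, because $(1-\lambda)e^\lambda\le1$. Suppose $\sum_{u<\tau}\lambda_u\ge a+1$, and let $T$ be the first time with $\sum_{u<T}\lambda_u\ge a$. Since $\lambda_u\le1$, we have $\sum_{u<T}\lambda_u<a+1$, so $T<\tau$ and $M_T\ge e^a$. The maximal inequality $\mathbb P(\max_tM_t\ge x\mid\mathcal F_s)\le M_s/x$ for nonnegative supermartingales gives the bound.
\end{proof}

Two points about the use of this lemma. First, we may count only steps $t\to t+1$ that satisfy an $\mathcal F_t$-measurable condition: multiplying $\xi_{t+1}$ by the indicator of the condition multiplies $\lambda_t$ by the same indicator. Second, if $H$ is any event, possibly depending on the future, on which $\sum\lambda_t\le a$, then $H\cap\{\sum\xi_{t+1}\ge k\}$ is contained in the event of (a); no adaptedness of $H$ is needed. The same holds for (b).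

We also use the Azuma--Hoeffding inequality: if $(M_t)_{t\ge s}$ is a martingale with $M_s=0$ and $|M_{t+1}-M_t|\le c_t$ for constants $c_t$, then $\mathbb P(M_{s'}\ge x)\le\exp\big(-x^2/(2\sum_{s\le t<s'}c_t^2)\big)$ for $x>0$.

\medskip\noindent\textbf{Conventions.} The letter $S$ denotes an integer, large in terms of $d,\beta,c_0$, and
\[
\ell=\log S,\qquad L=\Big\lceil\frac{1+\log S}{\log(1/\sigma)}\Big\rceil,\qquad\eta=\min\Big(1,\frac{c_0d^{-\beta/2}}{200}\Big),\qquad b=\frac{3d}{\beta-d}+5 .
\]
Thus $L\le C\ell$ and $\sigma^LS\le e^{-1}$. Here and below $c,C$ are positive constants that depend only on $d,\beta,c_0$ and may change from line to line. Exponents of $\ell$ depend on $d,\beta$ only; since a constant factor is absorbed by one more power of $\ell$, this is why $\Gamma$ does not depend on $c_0$. The number $L$ is the number of windows, and $\eta$ is the relative length of time that we allow for the growth; the reason for its value appears in Lemma~\ref{lem:crowd}. If $\tau$ is an integer with $\eta\tau\ge1$, then $[\tau,(1+\eta)\tau)$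 contains at most $\eta\tau+1$ integers, so
\begin{equation}\label{eq:window}
\sum_{\tau\le t<(1+\eta)\tau}\frac1t\le2\eta .
\end{equation}

\section{Growth near a city}\label{sec:growth}

Let $z$ be a city present at time $s$. We want $G_r(z,\cdot)$ to reach a level $h$ before time $(1+\eta)s$. As long as $G_r(z,t)<h$, all cities within distance $r$ of $z$ are small and all cities farther away are weak near $z$, which is the situation of Section~\ref{sec:toy}. The difficulty is that $z$ itself need not grow: a neighbor very close to it may own almost all of its surroundings. But a small city can own a point of high influence only if it is close to that point. So we follow not one city but the total population of a ball around $z$, and enlarge the radius by $r/(2L)$ in each window to include whoever takes the arrivals. To pass from the population of a ball to its largest city we need a bound $m$ on the number of cities in the ball.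

For $0<r\le1$ and real $m\ge1$ put
\begin{equation}\label{eq:qstar}
q_*=2^\sigma a_d\,\eta\,r^d(4L)^{-d-1}\le1,\qquad\kappa=\frac{q_*}{4m},\qquad h=\kappa r^{-\beta}.
\end{equation}
Up to constants, $q_*$ is the share of the population that arrives in a ball of radius $r/(4L)$ during one window of relative length $\eta/L$; it will be the fixed point of the iteration.

\begin{lemma}[Growth lemma]\label{lem:growth}
Let $s\le e^S$ be an integer with $q_*s\ge1$, and let $z$ be the position of a city present at time $s$, chosen $\mathcal F_s$-measurably. Let $w=\lfloor\eta s/L\rfloor$ and $t_k=s+kw$ for $0\le k\le L$, so that $t_L\le(1+\eta)s\le2s$. Let $E(z,s)$ be the event that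
\begin{enumerate}
\item[(a)] $B(z,r/2)$ contains at most $m$ cities at time $t_L$, and
\item[(b)] $G_r(z,t)<h$ for all $t\in[s,t_L]$.
\end{enumerate}
Then $\mathbb P(E(z,s)\mid\mathcal F_s)\le L\exp\big(-\tfrac14(q_*s)^{1-\sigma}\big)$.
\end{lemma}

\begin{proof}
From $q_*s\ge1$ we get $\eta s\ge\frac12(4L)^{d+1}\ge L$, hence $w\ge\eta s/(2L)$. Let $r_k=kr/(2L)$, so that $r_L=r/2$, and let $T_k(t)$ be the total population at time $t$ of the cities in $B(z,r_k)$. It is nondecreasing in $t$, and $T_0(s)\ge1$. Put $\Lambda=\kappa(4L/r)^\beta$: a city of share less than $\kappa$ has influence at least $\Lambda$ only within distance $r/(4L)$.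

\medskip\noindent\emph{One step.} Let $k<L$ and $t\in[t_k,t_{k+1})$, and suppose that at time $t$ the ball $B(z,r/2)$ contains at most $m$ cities and $G_r(z,t)<h$. We claim that
\begin{equation}\label{eq:onestep}
\mathbb P\big(T_{k+1}(t+1)=T_{k+1}(t)+1\mid\mathcal F_t\big)\ge a_d\Big(\frac{T_k(t_k)}{2ms\Lambda}\Big)^\sigma .
\end{equation}
The assumption $G_r(z,t)<h$ says that every city $j$ has
\begin{equation}\label{eq:weak}
p_j<\kappa\ \text{ if }|x_j-z|\le r,\qquad p_j<\kappa(|x_j-z|/r)^\beta\ \text{ if }|x_j-z|>r .
\end{equation}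
Let $z'$ be the most populous city in $B(z,r_k)$ and $p'$ its share. Then $p'\ge T_k(t)/(mt)\ge T_k(t_k)/(2ms)$, and $p'<\kappa$ by \eqref{eq:weak}. Put $\rho=(p'/\Lambda)^{1/\beta}<r/(4L)$. Let $y\in B(z',\rho)\cap[0,1]^d$ and let $j$ be its owner. Then
\[
|y-z|\le r_k+\frac r{4L}\le r_{k+1}\le\frac r2,\qquad p_j|y-x_j|^{-\beta}\ge p'\rho^{-\beta}=\Lambda .
\]
If $|x_j-z|>r$, then $|y-x_j|\ge|x_j-z|-r/2\ge|x_j-z|/2$, and \eqref{eq:weak} gives $p_j|y-x_j|^{-\beta}<\kappa2^\beta r^{-\beta}\le\Lambda$, a contradiction. So $|x_j-z|\le r$, hence $p_j<\kappa$ and $|y-x_j|\le(p_j/\Lambda)^{1/\beta}<r/(4L)$. Therefore $|x_j-z|\le r_k+r/(2L)=r_{k+1}$. Both $y$ and its owner lie in $B(z,r_{k+1})$, so an immigrant arriving at $y$ increases $T_{k+1}$ by one, whether by joining or by founding. By Lemma~\ref{lem:det}(e) the arrival falls in $B(z',\rho)$ with probability at least $a_d\rho^d=a_d(p'/\Lambda)^\sigma$. This proves \eqref{eq:onestep}. On $E=E(z,s)$ the assumption holds for all these $t$, because the number of cities in a ball is nondecreasing.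

\medskip\noindent\emph{The iteration.} Let $q_0=1/s$ and $q_{k+1}=q_*^{1-\sigma}q_k^\sigma$, so that $q_k=q_*(q_*s)^{-\sigma^k}$, which is nondecreasing in $k$ since $q_*s\ge1$. We have $2m\Lambda=\frac12q_*(4L/r)^\beta$, so $(2m\Lambda)^{-\sigma}=2^\sigma q_*^{-\sigma}(r/4L)^d$, and by the definition of $q_*$
\[
\frac{\eta a_d}{4L}\,(2m\Lambda)^{-\sigma}=q_*^{-\sigma}\cdot2^\sigma a_d\eta r^d(4L)^{-d-1}=q_*^{1-\sigma}.
\]
On $E\cap\{T_k(t_k)\ge q_ks\}$ the conditional probabilities in \eqref{eq:onestep} sum over $t\in[t_k,t_{k+1})$ to at least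
\[
w\,a_d\,(2m\Lambda)^{-\sigma}q_k^\sigma\ge\frac{\eta s}{2L}\,a_d\,(2m\Lambda)^{-\sigma}q_k^\sigma=2q_{k+1}s .
\]
If also $T_{k+1}(t_{k+1})<q_{k+1}s$, then fewer than $q_{k+1}s$ of these steps increase $T_{k+1}$. By Lemma~\ref{lem:count}(b) with $a=2q_{k+1}s$, the event
\[
F_k=E\cap\{T_k(t_k)\ge q_ks\}\cap\{T_{k+1}(t_{k+1})<q_{k+1}s\}
\]
has conditional probability at most $e^{-q_{k+1}s/4}\le e^{-q_1s/4}=\exp(-\frac14(q_*s)^{1-\sigma})$.

\medskip\noindent\emph{Conclusion.} It remains to see that $E\subset F_0\cup\dots\cup F_{L-1}$. If $E$ holds and no $F_k$ does, then $T_0(t_0)\ge1=q_0s$ and induction give $T_L(t_L)\ge q_Ls$. Since $q_*s\le e^S$ and $\sigma^LS\le e^{-1}$, we have $q_L\ge q_*e^{-1/e}\ge q_*/2$. By (a), some city in $B(z,r/2)$ has share at least $q_Ls/(mt_L)\ge q_*/(4m)=\kappa$ at time $t_L$. Then $G_r(z,t_L)\ge\kappa r^{-\beta}=h$, contrary to (b).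
\end{proof}

The hypothesis $\beta>d$ enters through $\sigma<1$. For $\sigma=1$ the map $q\mapsto q_*^{1-\sigma}q^\sigma$ is the identity and the iteration gains nothing, in agreement with the martingale case of Section~\ref{sec:toy}.

\section{The number of cities}\label{sec:crowd}

To bound $K$ we bound the number of cities in each $r$-cube $Q$. Shortly after the first city appears in $Q$, the growth lemma makes $G$ of order $h$ on $Q$, and from then to time $e^S$ the expected number of foundings in $Q$ is of order $r^dS/h$. There is a circularity: the growth lemma needs a bound on the number of nearby cities, which is what we want to prove. We break it by stopping when some cube first becomes crowded.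

\subsection{Crowding at a general scale}
Let $1/r$ be an integer, $t_0<e^S$ an integer, $k_0\ge1$ real and $\mu\ge2$ an integer. Here $t_0$ is a starting time, $k_0$ a bound on $K(t_0)$, and $\mu$ the number of later foundings that we tolerate in a cube. Put
\[
m=k_0+3^d\mu,\qquad h_1=\tfrac14(1+\sqrt d)^{-\beta}h,
\]
with $q_*$ and $h$ as in \eqref{eq:qstar}. We assume
\begin{equation}\label{eq:adm}
q_*t_0\ge S^{1/2},\qquad q_*\ge S^{-b},\qquad\eta t_0\ge1,\qquad t_0\ge4 .
\end{equation}
For an $r$-cube $Q$ let $\tau_Q$ be the first time $t\ge t_0$ at which $Q$ contains a city. Let $\zeta$ be the first time at which some $r$-cube contains $\mu$ cities founded after time $t_0$. At most one city is founded per step, so at times $t\le\zeta$ each cube contains at most $\mu$ such cities. Let $\mathcal G$ be the event that $E(z,s)$ fails for all $s\in[t_0,e^S]$ and all cities $z$ present at time $s$.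

\begin{lemma}\label{lem:good}
$\mathbb P(\mathcal G^c)\le S^{-3}$.
\end{lemma}

\begin{proof}
For each $s$ and each $i\le s$ apply Lemma~\ref{lem:growth} to the $i$th founded city (to the first one if $i>K(s)$). For $v\ge S^{1/2}$ we have $e^{-v^{1-\sigma}/4}\le e^{-S^{(1-\sigma)/2}/8}\cdot Cv^{-3}$. Hence
\[
\mathbb P(\mathcal G^c)\le\sum_{s\ge t_0}sL\,e^{-(q_*s)^{1-\sigma}/4}\le CL\,e^{-S^{(1-\sigma)/2}/8}\,q_*^{-3}\sum_{s\ge1}s^{-2}\le CLS^{3b}e^{-S^{(1-\sigma)/2}/8}\le S^{-3}.\qedhere
\]
\end{proof}

\begin{lemma}\label{lem:field}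
On $\mathcal G\cap\{K(t_0)\le k_0\}$ the following hold.
\begin{enumerate}
\item[(a)] If $t\le\zeta\wedge e^S$, $s=\lfloor t/(1+\eta)\rfloor\ge t_0$ and $z$ is a city present at time $s$, then $G_r(z,t')\ge h$ for some $t'\in[t/4,t]$.
\item[(b)] $G(\cdot,t)\ge h_1$ on $Q$ for every $r$-cube $Q$ and all $t\in[(1+\eta)\tau_Q,\ \zeta\wedge e^S]$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) In the notation of Lemma~\ref{lem:growth}, $t_L\le(1+\eta)s\le t\le\zeta$. The ball $B(z,r/2)$ projects on each axis to an interval of length $r$, so it meets at most $3^d$ cubes, and it contains at most $k_0+3^d\mu=m$ cities at time $t_L$. Thus condition (a) of $E(z,s)$ holds. Since $E(z,s)$ fails, $G_r(z,t')\ge h$ for some $t'\in[s,t_L]$. Finally $t\ge s\ge4$ gives $s\ge t/2-1\ge t/4$.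

(b) Here $\lfloor t/(1+\eta)\rfloor\ge\tau_Q\ge t_0$. Apply (a) to a city $z\in Q$ present at time $\tau_Q$. For $y\in Q$ we have $|y-z|\le\sqrt d\,r$, and Lemma~\ref{lem:det}(c),(d) give $G(y,t)\ge\frac14G(y,t')\ge\frac14(1+\sqrt d)^{-\beta}h=h_1$.
\end{proof}

\begin{lemma}\label{lem:crowd}
Let $a=\dfrac{r^dk_0+\mu}{100}+\dfrac{r^d(S+1)}{c_0h_1}$. If $a\le(\mu-1)/e^2$, then
\[
\mathbb P\big(\mathcal G,\ K(t_0)\le k_0,\ \zeta\le e^S\big)\le r^{-d}e^{-(\mu-1)} .
\]
\end{lemma}

\begin{proof}
Fix $Q$ and count the cities founded in $Q$ in steps $t\to t+1$ with $\tau_Q\le t<\zeta\wedge e^S$, an $\mathcal F_t$-measurable condition. We bound the sum of $\lambda_t(Q)$ over these steps on $\mathcal G\cap\{K(t_0)\le k_0\}$.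

For $t<(1+\eta)\tau_Q$ the growth lemma has not yet acted and we have only the trivial bound: by Lemma~\ref{lem:det}(a),(b), $\lambda_t(Q)\le r^dd^{\beta/2}K(t)/(c_0t)$ with $K(t)\le k_0+\mu r^{-d}$. By \eqref{eq:window} these terms sum to at most $2\eta d^{\beta/2}c_0^{-1}(r^dk_0+\mu)\le(r^dk_0+\mu)/100$. This is where the value of $\eta$ is used: the bound is proportional to $\mu$ itself, and only a short window makes the factor small. For $t\ge(1+\eta)\tau_Q$, Lemma~\ref{lem:field}(b) gives $\lambda_t(Q)\le r^d/(c_0th_1)$, and $\sum_{t\le e^S}1/t\le S+1$. So the sum is at most $a$.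

If $\zeta\le e^S$, some $Q$ has $\mu$ cities founded in steps $t\to t+1$ with $t_0\le t<\zeta$. At most one of these steps starts before $\tau_Q$, namely the step that ends at $\tau_Q$. So the count for $Q$ is at least $\mu-1$. By Lemma~\ref{lem:count}(a) this has probability at most $(ea/(\mu-1))^{\mu-1}\le e^{-(\mu-1)}$ for each of the $r^{-d}$ cubes.
\end{proof}

By \eqref{eq:qstar}, $h_1=c\,r^{d-\beta}/(mL^{d+1})$, so the second term of $a$ satisfies
\begin{equation}\label{eq:second}
\frac{r^d(S+1)}{c_0h_1}\le CSr^\beta mL^{d+1}.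
\end{equation}
If $m$ were bounded by a power of $\ell$, this would be small for $r$ slightly below $S^{-1/\beta}$, the spacing predicted in Section~\ref{sec:heur}. But $m\ge k_0\ge K(t_0)$, and \eqref{eq:adm} forces $t_0\ge r^{-d}$, while a priori we know only $K(t_0)\le t_0$. We therefore apply the lemmas twice: first with the trivial bound and a much finer grid, then with the bound on $K(t_0)$ that the first round provides.

\subsection{A crude bound}

\begin{proposition}\label{prop:crude}
Almost surely $K(t)\le(\log t)^{b-1}$ for all large $t$.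
\end{proposition}

\begin{proof}
Take $r=1/\lceil S^{3/(\beta-d)}\rceil$, $t_0=k_0=\lceil r^{-d}S\rceil$ and $\mu=S^2$, so that $K(t_0)\le k_0$ always. Then $q_*t_0\ge cS/L^{d+1}\ge S^{1/2}$ and $q_*\ge cS^{-3d/(\beta-d)}L^{-d-1}\ge S^{-b}$, so \eqref{eq:adm} holds. We have $r^dk_0\le S+1\le\mu$ and $m\le C(Sr^{-d}+S^2)$. Since $\beta>d$, the factor $r^\beta$ in \eqref{eq:second} beats $r^{-d}$: with $r^{\beta-d}\le S^{-3}$,
\[
Sr^\beta mL^{d+1}\le C(S^2r^{\beta-d}+S^3r^\beta)L^{d+1}\le C(S^{-1}+r^d)L^{d+1}\to0 .
\]
So $a\le\mu/50+1\le(\mu-1)/e^2$, and Lemmas~\ref{lem:good} and~\ref{lem:crowd} give $\mathbb P(\zeta\le e^S)\le S^{-3}+r^{-d}e^{1-S^2}\le S^{-2}$. If $\zeta>e^S$, then $K(\lfloor e^S\rfloor)\le t_0+\mu r^{-d}\le CS^{2+3d/(\beta-d)}\le S^{b-2}$. By the Borel--Cantelli lemma this holds for all large $S$, and for $S=\lceil\log t\rceil$ we get $K(t)\le(1+\log t)^{b-2}\le(\log t)^{b-1}$.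
\end{proof}

\subsection{The fine grid}
For the rest of the paper we fix, for each large $S$,
\begin{equation}\label{eq:fine}
t_0=S^4,\qquad k_0=\ell^b,\qquad\mu=\lceil\ell^2\rceil,\qquad r=\frac1{\lceil S^{1/\beta}\ell^\gamma\rceil},\qquad\gamma=\frac{b+d+3}\beta,
\end{equation}
and $m,q_*,h,h_1,\tau_Q$ are the corresponding quantities. Note that $2^{-d}S^{-\sigma}\ell^{-\gamma d}\le r^d\le S^{-\sigma}\ell^{-\gamma d}$.

\begin{proposition}\label{prop:fine}
For large $S$ we have $h\ge h_1\ge Sr^d\ge2^{-d}S^{1-\sigma}\ell^{-\gamma d}$. Almost surely, for all large $S$: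
\begin{enumerate}
\item[(a)] for $t\le e^S$, every $r$-cube contains at most $\ell^{b+1}$ cities, and $K(t)\le S^\sigma\ell^{\gamma d+3}\le S$;
\item[(b)] if $t\le e^S$, $s=\lfloor t/(1+\eta)\rfloor\ge t_0$ and $z$ is a city present at time $s$, then $G_r(z,t')\ge h$ for some $t'\in[t/4,t]$;
\item[(c)] $G(\cdot,t)\ge h_1$ on $Q$ for every $r$-cube $Q$ and all $t\in[(1+\eta)\tau_Q,e^S]$;
\item[(d)] $\lambda_t(Q)\ge\frac1{2c_0t}\int_QG(y,t)^{-1}dy$ for every cube $Q$ and all $t\in[t_0,e^S]$.
\end{enumerate}
\end{proposition}

\begin{proof}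
We have $q_*\ge cS^{-\sigma}\ell^{-\gamma d-d-1}\ge S^{-1}$, so \eqref{eq:adm} holds. Next, $m\le\ell^{b+1}$ and $Sr^\beta\le\ell^{-\gamma\beta}=\ell^{-b-d-3}$, so the right side of \eqref{eq:second} is at most $C\ell^{-b-d-3}\ell^{b+1}\ell^{d+1}=C/\ell$. This gives $Sr^d/h_1\le C/\ell\le1$, the first assertion. With $r^dk_0\le1$ it also gives $a\le(1+\mu)/100+1\le(\mu-1)/e^2$. By Lemmas~\ref{lem:good} and~\ref{lem:crowd},
\[
\mathbb P\big(K(t_0)\le k_0,\ \mathcal G^c\cup\{\zeta\le e^S\}\big)\le S^{-3}+Se^{1-\ell^2}\le S^{-2}.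
\]
By Proposition~\ref{prop:crude}, almost surely $K(S^4)\le(4\ell)^{b-1}\le k_0$ for all large $S$. So almost surely, for all large $S$, we have $K(t_0)\le k_0$, the event $\mathcal G$ holds and $\zeta>e^S$. Then each cube has at most $k_0+\mu\le m$ cities up to time $e^S$, and $K(t)\le k_0+\mu r^{-d}\le S^\sigma\ell^{\gamma d+3}$, which is (a). Parts (b) and (c) are Lemma~\ref{lem:field}. For (d), Lemma~\ref{lem:det}(b) and (a) give $c_0tG\ge c_0d^{-\beta/2}S^4/S\ge1$; apply Lemma~\ref{lem:det}(a).
\end{proof}

Part (a) with $S=\lceil\log t\rceil$ is the upper bound in item (ii) of Theorem~\ref{thm:main}. Since $N_{(1)}(t)\ge t/K(t)$, it also gives the lower bound in item (i).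

\section{No large voids}\label{sec:voids}

So far nothing excludes that the cities cluster in a part of the cube while one large city rules the rest from a distance. We rule this out on a scale $R$ that exceeds $S^{-1/\beta}$ by a power of $\ell$. Fix $M=M(d,\beta)$ with
\begin{equation}\label{eq:M}
M\beta>2,\qquad\big(M(d+\beta)-2\big)\Big(\frac1\sigma-1\Big)\ge\gamma d+3,
\end{equation}
which is possible since $\sigma<1$, and put
\[
R=\frac1{\lceil S^{1/\beta}\ell^{-M}\rceil},\qquad t_1=\lfloor e^S\rfloor,\qquad\text{so that}\quad\tfrac12S^{-1/\beta}\ell^M\le R\le S^{-1/\beta}\ell^M .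
\]
In this section $\sum_t$ means the sum over $t_0\le t<t_1$.

\begin{proposition}\label{prop:void}
Almost surely, for all large $S$, every $R$-cube contains a city at time $t_1$.
\end{proposition}

The starting point is that an empty cube cannot accumulate much founding probability. Define $\tau_Q$ for $R$-cubes as for $r$-cubes.

\begin{lemma}\label{lem:wait}
Almost surely, for all large $S$ and every $r$-cube or $R$-cube $Q$, $\ \sum_t\lambda_t(Q)\mathbf 1\{t<\tau_Q\}\le2\ell^2$.
\end{lemma}

\begin{proof}
Let $\xi_{t+1}$ be the indicator that $Q$ is empty at time $t_0$ and a city is founded in $Q$ at time $t+1$. If $Q$ is not empty at $t_0$, the sum is empty; otherwise it equals the sum in Lemma~\ref{lem:count}(c), which exceeds $\ell^2+1$ with probability at most $e^{-\ell^2}$. There are at most $2S$ cubes, and $\sum_SSe^{-\ell^2}<\infty$.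
\end{proof}

\subsection{A void has a dominant neighbor}
If an $R$-cube stays empty for logarithmic time $S$, Lemma~\ref{lem:wait} forces $G$ to be at least of order $SR^d/\ell^2$ there most of the time, and this influence must come from outside the cube. Put $C_1=2^{d+1}c_0(1+\sqrt d)^\beta$ and
\[
g=\frac{SR^d}{8C_1\ell^2},\qquad P=g\Big(\frac R2\Big)^\beta .
\]
The bounds on $R$ give $g\ge cS^{1-\sigma}\ell^{Md-2}\ge1$ and
\begin{equation}\label{eq:P}
cS^{-\sigma}\ell^{M(d+\beta)-2}\le P\le CS^{-\sigma}\ell^{M(d+\beta)-2},\qquad\text{so}\quad cS^{-\sigma}\le P\le1 .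
\end{equation}
Let $z_0$ be the center of an $R$-cube. For each city $j$ put
\[
\theta_j=\tfrac12\max\big(P,|x_j-z_0|^d\big),\qquad D_t=\#\{j:p_j(t)\ge2\theta_j\}.
\]
The cities counted by $D_t$ are called \emph{dominant} at $z_0$: their share is at least $P$, and at least the volume scale of their distance to $z_0$.

\begin{lemma}\label{lem:dominant}
Let $S$ be large and let $Q$ be an $R$-cube with center $z_0$ that satisfies the bound of Lemma~\ref{lem:wait}. If $Q$ is empty at time $t_1$, then $\sum_tD_t/t\ge S/2$.
\end{lemma}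

\begin{proof}
The cube $Q$ is empty at all times $t\le t_1$. Let $y$ lie in the concentric cube of side $R/2$. Every city has $|y-x_j|\ge R/4$, and $|y-z_0|\le\sqrt d\,R/4$, so $|z_0-x_j|\le(1+\sqrt d)|y-x_j|$ and $G(y,t)\le(1+\sqrt d)^\beta G(z_0,t)$. If $G(z_0,t)\le g$ and $t\ge t_0$, then, as $c_0tg\ge1$,
\[
\lambda_t(Q)\ge\frac{(R/2)^d}{1+c_0t(1+\sqrt d)^\beta g}\ge\frac{R^d}{C_1tg}.
\]
By Lemma~\ref{lem:wait}, $\sum_tt^{-1}\mathbf 1\{G(z_0,t)\le g\}\le C_1gR^{-d}\cdot2\ell^2=S/4$. Since $\sum_t1/t\ge\log(t_1/t_0)\ge S-1-4\ell\ge3S/4$, we get $\sum_tt^{-1}\mathbf 1\{G(z_0,t)>g\}\ge S/2$.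

It remains to show $D_t\ge1$ when $G(z_0,t)>g$. Let $j$ be the owner of $z_0$ and $\rho=|x_j-z_0|\ge R/2$. Then $p_j>g\rho^\beta\ge P$. Moreover, since $\beta>d$,
\[
p_j>g\rho^{\beta-d}\rho^d\ge g(R/2)^{\beta-d}\rho^d,\qquad g(R/2)^{\beta-d}=\frac{2^{d-\beta}SR^\beta}{8C_1\ell^2}\ge c\,\ell^{M\beta-2}\ge1 .
\]
So $p_j\ge\max(P,\rho^d)=2\theta_j$.
\end{proof}

\subsection{A Lyapunov sum}
We must show that dominant cities cannot be present for half of the logarithmic time. The logarithm of a share drifts at rate $A_j/p_j-1$ per unit of logarithmic time. Choose $\delta$ with $v_d\delta^d=\frac12$ and let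
\[
X_j(t)=\big|\{y\in\Omega_j(t):|y-x_j|>\delta p_j^{1/d}\}\big|
\]
be the volume of the \emph{remote territory} of $j$. The ball of radius $\delta p_j^{1/d}$ has volume $p_j/2$, so $A_j\le\frac12p_j+X_j$ and
\begin{equation}\label{eq:AX}
\frac{A_j}{p_j}-1\le-\frac12+\frac{X_j}{p_j}.
\end{equation}
A city without remote territory loses share at rate $\frac12$. But the identity of the dominant city may change many times, so we cannot follow one city. Instead we add up, over all cities, the logarithmic excess of $p_j$ over the threshold $\theta_j$. This sum is nonnegative, it is small compared with $S$ at time $t_0$, and new cities enter it at zero. To allow a Taylor expansion we smooth $u\mapsto u^+$: let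
\[
\varphi(u)=\int_{-\infty}^u\min\Big(1,\frac{x^+}{\log2}\Big)dx .
\]
Then $\varphi=\varphi'=0$ on $(-\infty,0]$, $0\le\varphi'\le1$, $\varphi'=1$ on $[\log2,\infty)$, $0\le\varphi(u)\le u^+$, and, as $\varphi'$ is Lipschitz with constant $1/\log2\le2$, $\varphi(u+v)\le\varphi(u)+\varphi'(u)v+v^2$.

\begin{lemma}\label{lem:lyap}
Almost surely, for all large $S$ and every center $z_0$ of an $R$-cube,
\[
\frac12\sum_t\frac{D_t}t\le CS^\sigma\ell+Z,\qquad\text{where}\quad Z=\sum_t\frac1t\sum_{j:\,p_j(t)>\theta_j}\frac{X_j(t)}{p_j(t)} .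
\]
\end{lemma}

\begin{proof}
Fix $z_0$. Put $u_j(t)=\log(p_j(t)/\theta_j)$, $Y_t=\sum_j\varphi(u_j(t))\ge0$ and $J_t=\{j:p_j(t)\ge\theta_j/4\}$. As $\theta_j\ge P/2$, a city in $J_t$ has share at least $P/8$; hence $|J_t|\le8/P$, and $N_j\ge Pt/8$ for $j\in J_t$. Let $t\ge t_0$. A city $j\notin J_t$ contributes $0$ to $Y_t$ and to $Y_{t+1}$, because $p_j(t+1)\le2p_j(t)<\theta_j$. A city founded at time $t+1$ contributes $0$, because $1/(t+1)<S^{-4}<P/2$.

\medskip\noindent\emph{Drift.} For $j\in J_t$ the increment of $u_j$ is $v_j=\log(1+\xi_j/N_j)-\log(1+1/t)$, where $\xi_j$ is the indicator that $j$ is joined and $\mathbb E[\xi_j\mid\mathcal F_t]\le A_j$. From $x-x^2/2\le\log(1+x)\le x$ for $x\ge0$,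
\[
\mathbb E[v_j\mid\mathcal F_t]\le\frac1t\Big(\frac{A_j}{p_j}-1\Big)+\frac1{2t^2},\qquad\mathbb E[v_j^2\mid\mathcal F_t]\le\frac{2A_j}{N_j^2}+\frac2{t^2}.
\]
Using $\sum_jA_j=1$, the second-order terms add up over $J_t$ to at most $\frac8P\cdot\frac5{2t^2}+\frac{128}{P^2t^2}\le\frac{148}{P^2t^2}$. Since $\varphi'(u_j)=0$ for $j\notin J_t$,
\[
\mathbb E[Y_{t+1}-Y_t\mid\mathcal F_t]\le\frac1t\sum_j\varphi'(u_j)\Big(\frac{A_j}{p_j}-1\Big)+\frac{148}{P^2t^2}.
\]
By \eqref{eq:AX}, together with $\sum_j\varphi'(u_j)\ge D_t$ (dominant cities have $u_j\ge\log2$), $\varphi'\le1$, and $\varphi'(u_j)=0$ unless $p_j>\theta_j$, the sum over $j$ is at most $-\frac12D_t+\sum_{j:\,p_j>\theta_j}X_j/p_j$.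

\medskip\noindent\emph{Fluctuations.} At most one $\xi_j$ equals $1$, so $|Y_{t+1}-Y_t|\le\sum_{j\in J_t}|v_j|\le\frac8{Pt}+\frac{|J_t|}t\le\frac{16}{Pt}$. The martingale $M_t=\sum_{t_0\le u<t}(Y_{u+1}-Y_u-\mathbb E[Y_{u+1}-Y_u\mid\mathcal F_u])$ thus has increments bounded by $32/(Pt)$. With $\sum_{t\ge t_0}t^{-2}\le2/t_0$, the Azuma--Hoeffding inequality gives $\mathbb P(M_{t_1}\ge1)\le\exp(-P^2t_0/4096)\le e^{-S}$, because $P^2t_0\ge cS^{4-2\sigma}$ by \eqref{eq:P}. There are $R^{-d}\le S$ centers, so almost surely, for all large $S$, $M_{t_1}\le1$ for all of them.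

\medskip\noindent\emph{Summation.} We have $\sum_t148/(P^2t^2)\le296/(P^2t_0)\le1$. At time $t_0$ at most $2/P$ cities have $p_j>\theta_j$, each with $u_j\le\log(2/P)$, so $Y_{t_0}\le\frac2P\log\frac2P\le CS^\sigma\ell$. Therefore
\[
0\le Y_{t_1}\le CS^\sigma\ell+2-\frac12\sum_t\frac{D_t}t+Z.\qedhere
\]
\end{proof}

\subsection{Remote territory is short-lived}
At a remote point of a large city the influence is low, lower than the level $h_1$ that holds in every $r$-cube shortly after its first city is founded. So remote territory lies in $r$-cubes that are empty or have just been settled, and Lemma~\ref{lem:wait} limits the time for which this can last.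

\begin{lemma}\label{lem:Z}
Let $S$ be large and suppose that the conclusions of Proposition~\ref{prop:fine} and Lemma~\ref{lem:wait} hold for $S$. Then $Z\le CS/\ell$ for every center $z_0$.
\end{lemma}

\begin{proof}
Let $p_j>\theta_j$, $y\in\Omega_j$ and $|y-x_j|>\delta p_j^{1/d}$. Then $|y-x_j|>\delta2^{-1/d}\max(P^{1/d},|x_j-z_0|)$, and so $|y-z_0|\le|y-x_j|+|x_j-z_0|\le(1+2^{1/d}/\delta)|y-x_j|$. With
\[
\delta_1=(1+2^{1/d}/\delta)^{-1}\le\delta2^{-1/d},\qquad W(y)=\max\big(|y-z_0|,P^{1/d}\big),
\]
we get $|y-x_j|\ge\delta_1W(y)$. Since $G(y,t)=p_j|y-x_j|^{-\beta}$, $p_j>P/2$ and $1-1/\sigma<0$,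
\[
\frac1{p_j}\le\frac{\delta_1^{-\beta}W(y)^{-\beta}}{G(y,t)},\qquad\frac1{p_j}\le\frac2P,\qquad G(y,t)<\delta^{-\beta}p_j^{1-1/\sigma}\le g_1:=\delta^{-\beta}(P/2)^{1-1/\sigma}.
\]
Each $y$ has one owner, so
\[
Z\le\sum_t\frac1t\int_{[0,1]^d}\mathbf 1\{G(y,t)<g_1\}\,\min\Big(\frac2P,\ \frac{\delta_1^{-\beta}W(y)^{-\beta}}{G(y,t)}\Big)dy .
\]
By \eqref{eq:P}, \eqref{eq:M} and $-\sigma(1-1/\sigma)=1-\sigma$,
\begin{equation}\label{eq:g1}
g_1\le CS^{1-\sigma}\ell^{-\gamma d-3}\le CSr^d\ell^{-3},
\end{equation}
and in particular $g_1\le Sr^d\le h_1$. We split the integral over the $r$-cubes $Q$ and the sum over three ranges of $t$.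

\emph{Times $t\ge(1+\eta)\tau_Q$.} By Proposition~\ref{prop:fine}(c), $G\ge h_1\ge g_1$ on $Q$, and there is no contribution.

\emph{Times $\tau_Q\le t<(1+\eta)\tau_Q$.} By \eqref{eq:window} the contribution of $Q$ is at most $2\cdot r^d\cdot2/P$. Summed over $Q$ this is at most $4/P\le CS^\sigma$.

\emph{Times $t<\tau_Q$.} By Proposition~\ref{prop:fine}(d) and Lemma~\ref{lem:wait}, $\sum_{t<\tau_Q}t^{-1}\int_QG^{-1}\,dy\le4c_0\ell^2$. So $Q$ contributes at most $C\ell^2W_Q^{-\beta}$, where $W_Q=\inf_QW$. By \eqref{eq:P} we have $r\le S^{-1/\beta}\ell^{-\gamma}\le P^{1/d}\le W_Q$, and $W$ is $1$-Lipschitz, so $W\le W_Q+\sqrt d\,r\le(1+\sqrt d)W_Q$ on $Q$ and $W_Q^{-\beta}\le Cr^{-d}\int_QW^{-\beta}dy$. Since $\beta>d$,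
\[
\int_{\mathbb R^d}W^{-\beta}dy=v_dP^{1-\beta/d}+dv_d\int_{P^{1/d}}^\infty x^{d-1-\beta}dx=\frac{\beta v_d}{\beta-d}\,P^{1-1/\sigma}=Cg_1 .
\]
By \eqref{eq:g1} the total is at most $C\ell^2r^{-d}g_1\le CS/\ell$.
\end{proof}

\begin{remark}
The last estimate explains why $\theta_j$ grows with the distance to $z_0$. With the constant threshold $P/2$ the weight $W$ would be the constant $P^{1/d}$, and the bound would be $\ell^2r^{-d}P^{-1/\sigma}$, which is $S^{1+\sigma}$ up to powers of $\ell$ and far exceeds $S$. The term $|x_j-z_0|^d$ makes a cube at distance $x$ from $z_0$ count only with weight $x^{-\beta}$.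
\end{remark}

\begin{proof}[Proof of Proposition~\ref{prop:void}]
Almost surely, for all large $S$, Lemmas~\ref{lem:lyap} and~\ref{lem:Z} give $\sum_tD_t/t\le CS^\sigma\ell+CS/\ell<S/2$ for every center $z_0$. By Lemmas~\ref{lem:wait} and~\ref{lem:dominant}, no $R$-cube is empty at time $t_1$.
\end{proof}

\section{The upper bound for the largest city}\label{sec:upper}

\subsection{Uniform influence}
At time $e^S$ there is a city near every point. To let the growth lemma act on these cities we need a longer horizon, so we use the fine grid for $2S$.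

\begin{lemma}\label{lem:uniform}
Let $b'=\gamma d+\beta(M+\gamma)+1$ and $g_2=S^{1-\sigma}\ell^{-b'}$. Almost surely, for all large $S$, we have $G(y,t)\ge g_2$ for all $y\in[0,1]^d$ and all $t\in[2e^S,e^{2S}]$.
\end{lemma}

\begin{proof}
Use Proposition~\ref{prop:void} for $S$ and Proposition~\ref{prop:fine} for $2S$, whose parameters we denote by $t_0',r',h'$. Let $z$ be a city present at time $\lfloor e^S\rfloor$ in an $R$-cube that contains $y$. Since $\lfloor t/(1+\eta)\rfloor\ge\lfloor t/2\rfloor\ge\lfloor e^S\rfloor\ge(2S)^4=t_0'$, Proposition~\ref{prop:fine}(b) gives $t'\in[t/4,t]$ with $G_{r'}(z,t')\ge h'$. By Lemma~\ref{lem:det}(c),(d),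
\[
G(y,t)\ge\tfrac14h'\big(1+\sqrt d\,R/r'\big)^{-\beta}.
\]
Here $R/r'\le S^{-1/\beta}\ell^M\cdot2(2S)^{1/\beta}(\log2S)^\gamma\le C\ell^{M+\gamma}$ and $h'\ge cS^{1-\sigma}\ell^{-\gamma d}$, so the right side is at least $c\,\ell g_2\ge g_2$.
\end{proof}

\subsection{Decay of large shares}
If $G(\cdot,u)\ge g_2$ everywhere, a point $y\in\Omega_j(u)$ has $p_j|y-x_j|^{-\beta}\ge g_2$, so $\Omega_j(u)\subset B(x_j,(p_j/g_2)^{1/\beta})$ and $A_j\le v_d(p_j/g_2)^\sigma$. As $\sigma<1$, this is much smaller than $p_j$ above a threshold. Define $\bar p$ by $v_d(\bar p/g_2)^\sigma=\bar p/40$, that is,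
\[
\bar p=(40v_d)^{1/(1-\sigma)}g_2^{-\sigma/(1-\sigma)}=CS^{-\sigma}\ell^{\,b'\sigma/(1-\sigma)},\qquad\text{so}\quad S^{-1}\le\bar p\le1 .
\]
Then
\begin{equation}\label{eq:Abound}
A_j(u)\le\frac{\bar p}{40}\Big(\frac{p_j(u)}{\bar p}\Big)^\sigma\qquad\text{whenever }\inf_yG(y,u)\ge g_2 .
\end{equation}

\begin{lemma}\label{lem:decay}
Let $t\ge2e^S$ and $\nu=\max(N_{(1)}(t)/t,\bar p)$. There is an event $H_t$ with $\mathbb P(H_t)\le2te^{-\bar pt/2}$ such that, off $H_t$, if $\inf_yG(y,u)\ge g_2$ for all $u\in[t,2t)$, then
\[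
\frac{N_{(1)}(2t)}{2t}\le\frac34\nu,\qquad\frac{N_{(1)}(u)}u\le\frac32\nu\quad(t\le u\le2t).
\]
\end{lemma}

\begin{proof}
Index cities by their founding time $i\in\{1,\dots,2t\}$. For each $i$, call a step $u\to u+1$ with $u\in[t,2t)$ \emph{counted} if a city was founded at time $i\le u$, its population at time $u$ is less than $2\nu t$, and $\inf_yG(y,u)\ge g_2$. This condition is $\mathcal F_u$-measurable. In a counted step the share of the city is less than $2\nu$, so by \eqref{eq:Abound} and $\nu\ge\bar p$ it is joined with conditional probability at most $\frac{\bar p}{40}2^\sigma(\nu/\bar p)^\sigma\le\nu/20$. These probabilities sum to at most $\nu t/20$. Let $H_t$ be the event that, for some $i$, the city is joined in at least $\nu t/2$ counted steps. By Lemma~\ref{lem:count}(a) given $\mathcal F_t$, and since $e/10<e^{-1}$, each $i$ contributes at most $(e/10)^{\nu t/2}\le e^{-\bar pt/2}$.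

Suppose that $H_t$ fails and the lower bound on $G$ holds on $[t,2t)$. Every city starts with population at most $\nu t$: either at time $t$, or at its founding, with population $1\le\bar pt$. If its population reached $2\nu t$ by time $2t$, then up to the first such time it would have been joined at least $\nu t$ times, always in counted steps, and $H_t$ would hold. So all its joins are counted, there are fewer than $\nu t/2$ of them, and its population stays below $\frac32\nu t$ up to time $2t$. Divide by $2t$ and by $u\ge t$.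
\end{proof}

\begin{proof}[Proof of the upper bound in item (i)]
Let $s_n=2^n\lceil2e^S\rceil$ for $n\ge0$. From $\bar p\ge1/S$ and $e^{-x}\le2/x^2$ we get $\mathbb P(H_{s_n})\le16S^2/s_n$, and $\sum_n16S^2/s_n\le16S^2e^{-S}$ is summable in $S$. So almost surely, for all large $S$, no $H_{s_n}$ occurs and Lemma~\ref{lem:uniform} holds. If $s_n\le\frac12e^{2S}$, then $[s_n,2s_n)\subset[2e^S,e^{2S}]$, and Lemma~\ref{lem:decay} shows that $\nu_n=\max(N_{(1)}(s_n)/s_n,\bar p)$ satisfies $\nu_{n+1}\le\max(\frac34\nu_n,\bar p)$. Since $\nu_0\le1$, we have $\nu_n=\bar p$ for all $n\ge n_0=\lceil\log(1/\bar p)/\log(4/3)\rceil$ with $s_n\le\frac12e^{2S}$. Now $2^{n_0}\le2S^{\log2/\log(4/3)}\le2S^3$, so $s_{n_0}\le6S^3e^S\le e^{2S-3}$.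

Let $t\in[e^{2S-3},e^{2S-1}]$ and let $n$ be maximal with $s_n\le t$. Then $n\ge n_0$, $s_n\le\frac12e^{2S}$ and $t\le2s_n$, so $N_{(1)}(t)/t\le\frac32\bar p$ by Lemma~\ref{lem:decay}. The intervals $[e^{2S-3},e^{2S-1}]$ for consecutive $S$ cover all large $t$, and on them $\frac12\log t\le S\le\log t$. Hence $\frac32\bar p\le C(\log t)^{-\sigma}(\log\log t)^{b'\sigma/(1-\sigma)}$.
\end{proof}

This completes the proof of item (i), and with it of \eqref{eq:conj}.

\section{The remaining items}\label{sec:rest}

Each bound in the theorem remains true when $\Gamma$ is increased, so it suffices to find an exponent for each one. Let $\Gamma_1$ be an exponent for which item (i) and the upper bound in item (ii) hold.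

\emph{Item (ii).} The lower bound follows from $K(t)\ge t/N_{(1)}(t)$ and item (i).

\emph{Item (iii).} The intervals $[2e^S,e^{2S}]$ cover all large $t$, and $\frac12\log t\le S\le\log t$ on them. So Lemma~\ref{lem:uniform} gives $\inf_yI(y,t)\ge c_0tg_2\ge ct(\log t)^{1-\sigma}(\log\log t)^{-b'}$. For the upper bound, the $K(t)$ balls of radius $\rho=(2v_dK(t))^{-1/d}$ around the cities have total volume $\frac12$, so some $y\in[0,1]^d$ is at distance more than $\rho$ from all cities. Then
\[
I(y,t)\le c_0N_{(1)}(t)\rho^{-\beta}=CN_{(1)}(t)K(t)^{1/\sigma}\le Ct(\log t)^{1-\sigma}(\log\log t)^{\Gamma_1+\Gamma_1/\sigma}.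
\]

\emph{Item (iv).} For the first statement take $S=\lfloor\log t\rfloor$, so that $t\ge\lfloor e^S\rfloor$. A ball of radius $\sqrt d\,R$ centered in $[0,1]^d$ contains an $R$-cube, which by Proposition~\ref{prop:void} contains a city at time $\lfloor e^S\rfloor$ and hence at time $t$; and $\sqrt d\,R\le C(\log t)^{-1/\beta}(\log\log t)^M$. For the second statement take $S=\lceil\log t\rceil$. A ball of radius $\rho=(\log t)^{-1/\beta}$ meets at most $(2\rho/r+2)^d\le C\ell^{\gamma d}$ of the $r$-cubes, and each of them contains at most $\ell^{b+1}$ cities by Proposition~\ref{prop:fine}(a).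

\emph{Item (v).} There are $K(t)$ cities, so those of population less than $t/(K(t)\log\log t)$ contain at most $t/\log\log t$ inhabitants in total. By the upper bound on $K(t)$, this threshold is at least $t(\log t)^{-\sigma}(\log\log t)^{-\Gamma_1-1}$.

Theorem~\ref{thm:main} is proved. \qed

\begin{thebibliography}{9}
\bibitem{notes}
\texttt{https://www.stat.berkeley.edu/\%7Ealdous/Research/OP/cities-notes.pdf}
\end{thebibliography}
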